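\title{Every normal extension of $\mathbf{K4}$ is complete with respect to discrete frames}

\begin{abstract}
A general frame is discrete if all its singletons are admissible, and a normal modal logic is di-complete if it is complete with respect to a class of discrete frames. We show that there is no di-incomplete logic extending $\mathbf{K4}$: every normal extension of $\mathbf{wK4}=\mathbf{K}\oplus(\Diamond\Diamond p\to p\vee\Diamond p)$ is di-complete, and even strongly complete with respect to its discrete frames. The proof is algebraic. Every $\mathbf{wK4}$-algebra embeds into an atomic, completely additive modal algebra with the same universal theory; the atoms are adjoined one at a time, inside ultrapowers, at maximal points of the dual space. The result is sharp: there is a di-incomplete logic containing $\Diamond\Diamond\Diamond p\to\Diamond\Diamond p$.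
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Discrete frames}

Modal formulas are built from propositional variables and $\bot$ by the Boolean connectives and $\Box$; we write $\Diamond\varphi$ for $\neg\Box\neg\varphi$, and $\Diamond^{i}\varphi$ for $\varphi$ prefixed by $i$ diamonds, so that $\Diamond^{0}\varphi=\varphi$. A \emph{normal modal logic} is a set of formulas that contains the propositional tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, necessitation (from $\varphi$ infer $\Box\varphi$) and substitution. The least normal logic is $\mathbf{K}$, and $\mathbf{K}\oplus\varphi$ is the least normal logic containing $\varphi$. The logic $\mathbf{K4}$ is $\mathbf{K}\oplus(\Box p\to\Box\Box p)$, or equivalently $\mathbf{K}\oplus(\Diamond\Diamond p\to\Diamond p)$.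

A \emph{Kripke frame} is a nonempty set $W$ with a binary relation $R$. For $X\subseteq W$ put
\[
\Diamond X=\{w\in W:\ wRv \text{ for some } v\in X\}.
\]
A \emph{general frame} is a triple $\mathfrak{F}=(W,R,\mathbb{A})$, where $(W,R)$ is a Kripke frame and $\mathbb{A}\subseteq\mathcal{P}(W)$, the family of \emph{admissible sets}, is closed under the Boolean operations and under $X\mapsto\Diamond X$. A valuation assigns an admissible set to each variable, and hence an admissible set to each formula. The frame \emph{validates} a formula if the formula receives the value $W$ under every valuation. The formulas validated by $\mathfrak{F}$ form a normal logic, the \emph{logic of} $\mathfrak{F}$.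

A general frame is \emph{discrete} if every singleton $\{w\}$ is admissible. A normal logic $\Lambda$ is \emph{di-complete} if it is complete with respect to some class of discrete frames, that is, if $\Lambda$ is exactly the set of formulas valid on all discrete frames that validate $\Lambda$. Otherwise $\Lambda$ is \emph{di-incomplete}.

Discreteness measures whether a variable can name a point. On a discrete frame, validity of $p\to\Diamond p$ forces $R$ to be reflexive (let $p$ be $\{w\}$), and validity of $\Diamond\Diamond p\to\Diamond p$ forces $R$ to be transitive (if $xRy$ and $yRz$, let $p$ be $\{z\}$), exactly as on Kripke frames. On general frames this fails: the frame with $W=\{0,1\}$, $R=\{(0,1),(1,0)\}$ and $\mathbb{A}=\{\emptyset,W\}$ validates both formulas and is neither reflexive nor transitive. Discrete frames thus lie between two extremes. A Kripke frame, viewed as the general frame with $\mathbb{A}=\mathcal{P}(W)$, is discrete, so every logic that is complete with respect to Kripke frames is di-complete. At the other end, every normal logic is complete with respect to general frames (we recall why in Section~\ref{sec:dual}). One therefore asks which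 logics can do with discrete frames. The following is Question~2 of \cite{discrete}.

\begin{quote}
\emph{Is there a di-incomplete modal logic extending $\mathbf{K4}$?}
\end{quote}

There is a reason to guess that the answer is yes. In Section~\ref{sec:counter} we describe a di-incomplete logic that is the logic of one countable frame, in which all singletons but one are admissible, transitivity fails at one point only, and $R\circ R\circ R\subseteq R\circ R$. One would expect a small modification to yield a transitive example. The answer is nevertheless no.

\subsection{Results}

Let $\mathbf{wK4}=\mathbf{K}\oplus(\Diamond\Diamond p\to p\vee\Diamond p)$. A discrete frame validates the axiom of $\mathbf{wK4}$ if and only if it is \emph{weakly transitive}: $xRy$ and $yRz$ imply $x=z$ or $xRz$. Since $\mathbf{wK4}\subseteq\mathbf{K4}$, every extension of $\mathbf{K4}$ extends $\mathbf{wK4}$.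

\begin{theorem}\label{thm:complete}
Every normal logic $\Lambda\supseteq\mathbf{wK4}$, in particular every normal logic $\Lambda\supseteq\mathbf{K4}$, is di-complete. More precisely, every formula $\varphi\notin\Lambda$ is refuted on a countable discrete frame with countably many admissible sets that validates $\Lambda$.
\end{theorem}

A set $\Gamma$ of formulas is \emph{$\Lambda$-consistent} if $\neg\bigwedge\Gamma_0\notin\Lambda$ for every finite $\Gamma_0\subseteq\Gamma$. Here the variables may come from an arbitrary set $V$; a formula over $V$ counts as a member of $\Lambda$ if it is a substitution instance of a member of $\Lambda$.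

\begin{theorem}\label{thm:strong}
Let $\Lambda\supseteq\mathbf{wK4}$ be a normal logic and $\Gamma$ a $\Lambda$-consistent set of formulas over any set of variables. Then $\Gamma$ is satisfied at a point of a discrete frame validating $\Lambda$.
\end{theorem}

Both theorems follow from an embedding theorem. A \emph{modal algebra} is a Boolean algebra with a unary operation $\Diamond$ such that $\Diamond 0=0$ and $\Diamond(a\vee b)=\Diamond a\vee\Diamond b$; it is a \emph{$\mathbf{wK4}$-algebra} if $\Diamond\Diamond a\le a\vee\Diamond a$ for all $a$. It is \emph{atomic} if every nonzero element lies above an atom, and \emph{completely additive} if, whenever a subset $S$ has a least upper bound $a$, the element $\Diamond a$ is the least upper bound of $\{\Diamond b:b\in S\}$.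

\begin{theorem}\label{thm:embed}
Every $\mathbf{wK4}$-algebra $A$ embeds into an atomic, completely additive modal algebra $D$ with $|D|\le|A|+\aleph_0$ that satisfies every universal first-order sentence true in $A$.
\end{theorem}

Weak transitivity says that every point reachable in two steps is reachable in at most one. For $m\ge 0$ let
\[
\mathbf{Tr}_m=\mathbf{K}\oplus\Bigl(\Diamond^{m+1}p\to\bigvee_{i\le m}\Diamond^{i}p\Bigr),
\]
so that $\mathbf{Tr}_1=\mathbf{wK4}$. Substituting $\Diamond p$ for $p$ shows $\mathbf{Tr}_0\supseteq\mathbf{Tr}_1\supseteq\mathbf{Tr}_2\supseteq\cdots$. In this hierarchy Theorem~\ref{thm:complete} is optimal.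

\begin{theorem}\label{thm:sharp}
All normal extensions of $\mathbf{Tr}_m$ are di-complete if and only if $m\le1$. There is even a di-incomplete normal logic containing $\Diamond\Diamond\Diamond p\to\Diamond\Diamond p$.
\end{theorem}

\subsection{The method}

A modal algebra $A$ has a compact dual space whose isolated points correspond to the atoms of $A$. The algebra fails to come from a discrete frame when a non-isolated point is needed as a witness, either for $q\neq0$ or for $\Diamond q$. In a $\mathbf{wK4}$-algebra the witness can be chosen maximal among the points of $q$ (Section~\ref{sec:dual}). Such a point has arbitrarily small neighborhoods that the modal operator cannot split, and in an ultrapower of $A$ these neighborhoods converge to a single element that is an atom of the algebra it generates over $A$ (Section~\ref{sec:step}). Subalgebras of ultrapowers keep the logic of $A$, so the step can be iterated until every witness is an atom (Section~\ref{sec:iterate}). Section~\ref{sec:example} carries out the step by hand on a frame with one non-isolated point, and shows why it cannot be carried out on the frame of Section~\ref{sec:counter}.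

\section{A di-incomplete logic containing $\Diamond^3p\to\Diamond^2p$}\label{sec:counter}

To force di-incompleteness we look for a definable point $d$ whose successors are required, by two axioms, to be both reflexive and irreflexive as soon as they can be named. A reflexive point that is a limit of irreflexive points and cannot be named meets both requirements.

Let $W=\omega\cup\{\infty,d\}$ and let $\mathbb{A}$ consist of all $X\subseteq W$ such that either $X\cap\omega$ is finite and $\infty\notin X$, or $X\cap\omega$ is cofinite in $\omega$ and $\infty\in X$. Membership of $d$ is unconstrained. The family $\mathbb{A}$ is closed under complement, which exchanges the two kinds of sets, and under union. Every singleton except $\{\infty\}$ is admissible, and an admissible set that contains $\infty$ meets $\omega$. Define $R$ by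
\[
nRk\iff k<n\quad(n,k\in\omega),\qquad \infty Rw\iff w\in\omega\cup\{\infty\},\qquad dRw\iff w=\infty .
\]
Let $X\in\mathbb{A}$. If $X\subseteq\{d\}$, then $\Diamond X=\emptyset$, because $d$ has no predecessor. Otherwise $X$ meets $\omega$, and with $k=\min(X\cap\omega)$ the set $\Diamond X$ consists of all $n>k$, the point $\infty$, and the point $d$ in case $\infty\in X$. In both cases $\Diamond X\in\mathbb{A}$, so $\mathfrak{G}=(W,R,\mathbb{A})$ is a general frame.

\begin{proposition}\label{prop:counter}
The logic $L$ of $\mathfrak{G}$ contains $\Diamond^3p\to\Diamond^2p$ and is di-incomplete.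
\end{proposition}

\begin{proof}
We first show $R^3\subseteq R^2$, where $R^i$ is the $i$-fold composition. A path $nRkRlRj$ starting at $n\in\omega$ stays in $\omega$, where $R$ is transitive, so $nRkRj$. From $\infty$ and from $d$, two steps through $\infty$ reach every point of $\omega\cup\{\infty\}$, and no path ends at $d$. Hence $\Diamond^3p\to\Diamond^2p\in L$.

Let $\delta=\Diamond\top\wedge\Box\Diamond\top$. The value of $\Diamond\top$ is $W\setminus\{0\}$, and the value of $\Box\Diamond\top$ is $W\setminus\Diamond\{0\}=\{0,d\}$. So $\delta$ holds exactly at $d$, and $\neg\delta\notin L$. The following two formulas belong to $L$: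
\begin{align}
&\delta\to\bigl(\Diamond p\to\Diamond(p\wedge\Diamond p)\bigr),\label{eq:refl}\\
&\delta\to\Box\bigl(\Diamond p\to\Diamond(p\wedge\neg\Diamond p)\bigr).\label{eq:irrefl}
\end{align}
Indeed, let $p$ have the value $X\in\mathbb{A}$. For \eqref{eq:refl}: if $d\in\Diamond X$, then $\infty\in X$, so $\infty\in X\cap\Diamond X$ as $\infty R\infty$, and $dR\infty$. For \eqref{eq:irrefl}: the only successor of $d$ is $\infty$; if $\infty\in\Diamond X$, then $X$ meets $\omega$, and $k=\min(X\cap\omega)$ satisfies $k\in X\setminus\Diamond X$ and $\infty Rk$.

Now let $\mathfrak{F}$ be a discrete frame validating $L$, and suppose that $\delta$ holds at a point $x$ of $\mathfrak{F}$. Since $\Diamond\top$ holds at $x$, there is $y$ with $xRy$. Let $p$ have the admissible value $\{y\}$. By \eqref{eq:refl}, $x$ has a successor in $\{y\}\cap\Diamond\{y\}$, so $y\in\Diamond\{y\}$. By \eqref{eq:irrefl}, the implication $\Diamond p\to\Diamond(p\wedge\neg\Diamond p)$ holds at $y$, so $y\in\Diamond(\{y\}\setminus\Diamond\{y\})=\Diamond\emptyset=\emptyset$, a contradiction. Thus $\neg\delta$ is valid on every discrete frame validating $L$, while $\neg\delta\notin L$.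
\end{proof}

\begin{remark}\label{rem:closure}
The relation $R$ is transitive on $\omega\cup\{\infty\}$; transitivity fails only because $d$ does not see $\omega$. Adding the pairs $(d,n)$, $n\in\omega$, destroys the example. Then $d\in\Diamond X$ if and only if $X$ meets $\omega$, so $X\mapsto X\setminus\{\infty\}$ is a bijection, preserving all operations, onto the admissible sets of a discrete frame on $\omega\cup\{d\}$, and the two frames have the same logic.
\end{remark}

\section{Discrete algebras}\label{sec:algebra}

In a modal algebra $\Diamond$ is monotone, since $a\le b$ gives $\Diamond b=\Diamond(a\vee b)=\Diamond a\vee\Diamond b$. Reading $\Box$ as $\neg\Diamond\neg$, a formula $\varphi$ is a term, and $A$ \emph{validates} $\varphi$ if $\varphi$ takes the value $1$ under every assignment of elements of $A$ to its variables. The admissible sets of a general frame form a modal algebra that validates the same formulas as the frame. Conversely, the \emph{Lindenbaum--Tarski algebra} of a normal logic $\Lambda$ over a set $V$ of variables consists of the classes $[\varphi]$ of formulas over $V$ modulo $\varphi\leftrightarrow\psi\in\Lambda$. In it $[\varphi]=1$ if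 and only if $\varphi\in\Lambda$, and it validates every member of $\Lambda$ because $\Lambda$ is closed under substitution.

An \emph{atom} of $A$ is an element $\alpha\ne0$ such that $\alpha\le b$ or $\alpha\le\neg b$ for every $b\in A$. We write $\mathrm{At}(a)$ for the set of atoms below $a$.

\begin{definition}\label{def:discrete}
A modal algebra $A$ is \emph{discrete} if
\begin{itemize}
\item[(D1)] below each nonzero element there is an atom;
\item[(D2)] if $\alpha$ is an atom and $\alpha\le\Diamond a$, then there is an atom $\beta\le a$ with $\alpha\le\Diamond\beta$.
\end{itemize}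
\end{definition}

The algebra of the frame $\mathfrak{G}$ satisfies (D1) and violates (D2): its atoms are the sets $\{n\}$ and $\{d\}$, and $\{d\}\le\Diamond W$, but $d$ lies neither in $\Diamond\{n\}$ nor in $\Diamond\{d\}$. Every finite modal algebra is discrete, since each element is a finite join of atoms and $\Diamond$ preserves finite joins. Conditions (D1) and (D2) are first-order, although they express the property in Theorem~\ref{thm:embed}, which quantifies over subsets.

\begin{lemma}\label{lem:ca}
A modal algebra is discrete if and only if it is atomic and completely additive.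
\end{lemma}

\begin{proof}
Condition (D1) is atomicity, so let $A$ be atomic. In any Boolean algebra, an atom below the least upper bound of a set $S$ lies below a member of $S$: if $\alpha\not\le b$ for all $b\in S$, then $\neg\alpha$ is an upper bound of $S$.

Suppose $A$ is completely additive and $\alpha\le\Diamond a$. By atomicity $a$ is the least upper bound of $\mathrm{At}(a)$, so $\Diamond a$ is the least upper bound of $\{\Diamond\beta:\beta\in\mathrm{At}(a)\}$, and $\alpha\le\Diamond\beta$ for some $\beta\in\mathrm{At}(a)$. Conversely, suppose (D2) holds and $a$ is the least upper bound of $S$. By monotonicity $\Diamond a$ is an upper bound of $\{\Diamond b:b\in S\}$. Let $c$ be any upper bound of this set and let $\alpha\le\Diamond a$ be an atom. Take an atom $\beta\le a$ with $\alpha\le\Diamond\beta$, and $b\in S$ with $\beta\le b$. Then $\alpha\le\Diamond b\le c$. So no atom lies below $\Diamond a\wedge\neg c$, and $\Diamond a\le c$ by atomicity.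
\end{proof}

\begin{lemma}\label{lem:frame}
Let $A$ be a discrete algebra with $0\ne1$. Put $W=\mathrm{At}(1)$, let $\alpha R\beta$ if and only if $\alpha\le\Diamond\beta$, and let $\mathbb{A}=\{\mathrm{At}(a):a\in A\}$. Then $(W,R,\mathbb{A})$ is a discrete frame, and $a\mapsto\mathrm{At}(a)$ is an isomorphism from $A$ onto its algebra of admissible sets. In particular the frame validates exactly the formulas valid in $A$.
\end{lemma}

\begin{proof}
The set $W$ is nonempty by (D1). An atom lies below exactly one of $a,\neg a$, and below $a\wedge b$ if and only if it lies below both, so the map is a Boolean homomorphism into $\mathcal{P}(W)$. It is injective because $\mathrm{At}(a)=\emptyset$ implies $a=0$ by (D1). If $\alpha\in\mathrm{At}(\Diamond a)$, then (D2) gives $\beta\in\mathrm{At}(a)$ with $\alpha R\beta$. If $\beta\in\mathrm{At}(a)$ and $\alpha R\beta$, then $\alpha\le\Diamond\beta\le\Diamond a$. Hence $\mathrm{At}(\Diamond a)=\Diamond\,\mathrm{At}(a)$. Finally $\{\alpha\}=\mathrm{At}(\alpha)$ is admissible.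
\end{proof}

So the task is to extend a given algebra to a discrete one without losing valid formulas. We recall the model theory that controls this. A first-order formula in the language of modal algebras is \emph{universal} if it consists of universal quantifiers followed by a quantifier-free formula. Validity of $\varphi$ is the universal sentence $\forall\bar v\,(\varphi(\bar v)=1)$, and ``$u$ is an atom'' is a universal formula in $u$.

\begin{itemize}
\item[(M1)] A universal formula that holds of elements $\bar a$ in $A$ holds of them in every subalgebra containing $\bar a$.
\item[(M2)] A universal formula that holds of $\bar a$ in all members, from some point on, of a chain of algebras holds of $\bar a$ in the union of the chain.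
\item[(M3)] Let $\mathcal{U}$ be an ultrafilter on a set $I$. The \emph{ultrapower} $A^I/\mathcal{U}$ consists of the classes $[a_i]$ of families $(a_i)_{i\in I}$ in $A$ modulo agreement on a set in $\mathcal{U}$, with operations computed coordinatewise. By \L o\'s's theorem, a first-order formula holds of such classes if and only if it holds in $A$ at $\mathcal{U}$-almost all coordinates, that is, on a set of coordinates in $\mathcal{U}$. We identify $a\in A$ with the class of the constant family; then elements of $A$ satisfy the same first-order formulas in $A$ and in $A^I/\mathcal{U}$.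
\end{itemize}

By (M1) and (M3), if $A\subseteq B\subseteq A^I/\mathcal{U}$, then $B$ satisfies the universal sentences true in $A$, and every atom of $A$ remains an atom of $B$. The second property is not shared by arbitrary extensions, and the iteration in Section~\ref{sec:iterate} depends on it.

\section{Adjoining an atom by hand}\label{sec:example}

Keep $W$ and $\mathbb{A}$ from Section~\ref{sec:counter} and put $U_n=\{k\in\omega:k\ge n\}\cup\{\infty\}$. Replace $R$ by the transitive relation $S$ given by
\[
nSk\iff\lfloor n/2\rfloor=\lfloor k/2\rfloor\quad(n,k\in\omega),\qquad \infty Sw\iff w=\infty,\qquad dSw\iff w=\infty .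
\]
Now $\Diamond X$ is the union of the pairs $\{2j,2j+1\}$ that meet $X$, together with $\infty$ and $d$ in case $\infty\in X$. This set is admissible when $X$ is, so $\mathfrak{H}=(W,S,\mathbb{A})$ is a general frame. Let $A$ be its algebra. As for $\mathfrak{G}$, condition (D2) fails at the atom $\{d\}$: the only witness for $d\in\Diamond W$ is $\infty$, and $\{\infty\}\notin A$. We look for an algebra $B$ between $A$ and $A^\omega/\mathcal{U}$, with $\mathcal{U}$ nonprincipal, that has an atom $e$ with $\{d\}\le\Diamond e$. If $e=[E_n]$, the last condition says that $\infty\in E_n$ for almost all $n$.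

Any sequence of neighborhoods that shrinks to $\infty$ decides the elements of $A$. Take $e=[U_{2n+1}]$. If $a\in A$ contains $\infty$, then $U_{2n+1}\subseteq a$ for large $n$, so $e\le a$; otherwise $e\le\neg a$. Hence $e$ is an atom of the \emph{Boolean} algebra generated by $A\cup\{e\}$. But the modal operator produces new elements from $e$, and these can split it:
\[
U_{2n+1}\cap\Diamond(W\setminus U_{2n+1})=\{2n+1\},
\]
so $0<e\wedge\Diamond\neg e<e$. The neighborhood $U_{2n+1}$ contains a point with a successor outside it, whereas $\infty$ has no such successor.

Take instead $e=[U_{2n}]$; the sets $U_{2n}$ are closed under successors. Let $B$ be the Boolean algebra generated by $A\cup\{e\}$; its elements are the $(a\wedge e)\vee(b\wedge\neg e)$ with $a,b\in A$. For large $n$, the set $a\cap U_{2n}$ equals $U_{2n}$ if $\infty\in a$ and is empty otherwise, and $\Diamond U_{2n}=U_{2n}\cup\{d\}$. For all $n$, the set $\Diamond(b\setminus U_{2n})$ is the union of the pairs below $2n$ that meet $b$, which is $\Diamond b\setminus(U_{2n}\cup\{d\})$. Therefore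
\[
\Diamond(a\wedge e)=\begin{cases}e\vee\{d\}&\text{if }\infty\in a,\\ 0&\text{if }\infty\notin a,\end{cases}
\qquad
\Diamond(b\wedge\neg e)=\Diamond b\wedge\neg e\wedge\neg\{d\}.
\]
So $B$ is closed under $\Diamond$, the element $e$ is an atom of the modal algebra $B$, and $\{d\}\le\Diamond e$. Sending $(a\wedge e)\vee(b\wedge\neg e)$ to $(a\cap\{\infty\})\cup(b\setminus\{\infty\})$ identifies $B$ with the algebra of the discrete frame $(W,S,\mathbb{A}')$, where $\mathbb{A}'$ consists of all $X$ with $X\cap\omega$ finite or cofinite. Since $A\subseteq B\subseteq A^\omega/\mathcal{U}$, this discrete frame has the same logic as $\mathfrak{H}$.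

For $\mathfrak{G}$ no choice of neighborhoods works. If $E\ni\infty$ is admissible, then in $\mathfrak{G}$ the set $E\cap\Diamond E$ contains $\infty$ and the set $E\setminus\Diamond E$ contains $\min(E\cap\omega)$. So every element $e$ of an ultrapower with $\{d\}\le\Diamond e$ is split by $\Diamond e$. The difference between the two frames is that in $\mathfrak{G}$ every neighborhood of $\infty$ contains successors of $\infty$ that do not lead back to $\infty$. This is the property that the next section excludes.

\section{The dual space and maximal points}\label{sec:dual}

Let $A$ be a modal algebra. Its (J\'onsson--Tarski) \emph{dual space} is the set $X_A$ of ultrafilters of $A$, whose elements we call points, with the relation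
\[
xRy\iff \Diamond b\in x\text{ for all }b\in y .
\]
For $a\in A$ let $\widehat{a}=\{x\in X_A:a\in x\}$, and let $R[x]=\{y:xRy\}$. We use the following facts.

\begin{itemize}
\item[(J1)] The map $a\mapsto\widehat{a}$ is a Boolean embedding into $\mathcal{P}(X_A)$, so $a\le b$ if and only if $\widehat{a}\subseteq\widehat{b}$, and the sets $\widehat{a}$ are a basis of clopen sets of a compact Hausdorff topology.
\item[(J2)] $\Diamond a\in x$ if and only if $xRy$ for some $y\in\widehat{a}$.
\item[(J3)] $R[x]$ is closed.
\end{itemize}
Fact (J1) is Stone's representation of Boolean algebras. In (J2), the direction from right to left is the definition of $R$. If $\Diamond a\in x$, then $\{a\}\cup\{\neg b:\Diamond b\notin x\}$ has nonzero finite meets, since $a\le b_1\vee\dots\vee b_n$ gives $\Diamond a\le\Diamond b_1\vee\dots\vee\Diamond b_n$; any ultrafilter $y$ containing this set has $xRy$. Fact (J3) holds because $R[x]$ is the intersection of the sets $\widehat{\neg b}$ with $\Diamond b\notin x$. By (J1) and (J2), if $0\neq 1$ then $(X_A,R,\{\widehat{a}:a\in A\})$ is a general frame whose algebra is isomorphic to $A$. Applied to Lindenbaum--Tarski algebras, this shows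 that every normal logic is complete with respect to general frames. An atom $\alpha$ of $A$ determines the point ${\uparrow}\alpha=\{b\in A:\alpha\le b\}$, and $\widehat{\alpha}=\{{\uparrow}\alpha\}$.

\begin{example}\label{ex:self}
The frames $\mathfrak{G}$ and $\mathfrak{H}$ are the dual spaces of their algebras. An ultrafilter of $\mathbb{A}$ that contains none of the singletons $\{n\},\{d\}$ contains the complement of every finite subset of $\omega\cup\{d\}$, so it equals $\{X:\infty\in X\}$. The dual relation holds from $w$ to $v$ if $w\in\Diamond X$ for all admissible $X\ni v$. For $v\ne\infty$ the test $X=\{v\}$ shows that this is the given relation. For $v=\infty$ it holds for $w\in\{\infty,d\}$, and it fails for $w=n$ because $n\notin\Diamond U_{n+2}$ in both frames.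
\end{example}

Let $R^+$ be the union of $R$ and the identity relation.

\begin{lemma}\label{lem:weak}
If $A$ is a $\mathbf{wK4}$-algebra, then $R$ is weakly transitive: $xRy$ and $yRz$ imply $x=z$ or $xRz$. Consequently $R^+$ is a preorder.
\end{lemma}

\begin{proof}
Suppose $xRy$, $yRz$, $x\neq z$ and not $xRz$. Pick $b,c\in z$ with $\Diamond b\notin x$ and $c\notin x$. Then $b\wedge c\in z$, so $\Diamond(b\wedge c)\in y$ and $\Diamond\Diamond(b\wedge c)\in x$. Hence $b\wedge c\in x$ or $\Diamond(b\wedge c)\in x$, which gives $c\in x$ or $\Diamond b\in x$, a contradiction. The relation $R^+$ is reflexive, and it is transitive by the first claim.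
\end{proof}

\begin{definition}
Let $q\in A$. A point $y$ is \emph{maximal in $q$} if $y\in\widehat{q}$ and every $w\in\widehat{q}$ with $yRw$ satisfies $wR^+y$.
\end{definition}

In $\mathfrak{H}$ the point $\infty$ is maximal in $W$. In $\mathfrak{G}$ it is maximal in no admissible set, since each admissible set containing $\infty$ contains some $k\in\omega$, and $\infty Rk$ but not $kR^+\infty$. The next lemma says that the witnesses required by (D1) and (D2) can be taken maximal.

\begin{lemma}\label{lem:max}
Let $A$ be a $\mathbf{wK4}$-algebra and $q\in A$.
\begin{itemize}
\item[(i)] If $q\ne0$, then some point is maximal in $q$.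
\item[(ii)] If $x\in X_A$ and $\Diamond q\in x$, then some point $y$ with $xRy$ is maximal in $q$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $Z=\widehat{q}$ in case (i) and $Z=R[x]\cap\widehat{q}$ in case (ii). The set $Z$ is nonempty by (J1) or (J2), and closed by (J3). We apply Zorn's lemma to the preorder $R^+$ on $Z$. Let $K\subseteq Z$ be a nonempty chain. For $v\in K$ the set $Z_v=(R[v]\cup\{v\})\cap Z$ is closed and contains $v$, and $vR^+v'$ implies $Z_{v'}\subseteq Z_v$ by transitivity of $R^+$. So the sets $Z_v$ are nonempty, closed and linearly ordered by inclusion. By compactness they have a common point, which is an upper bound of $K$ in $Z$. Hence there is $y\in Z$ such that $z\in Z$ and $yR^+z$ imply $zR^+y$.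

Let $w\in\widehat{q}$ with $yRw$. In case (i), $w\in Z$, so $wR^+y$. In case (ii), $xRy$ and $yRw$ give $w=x$ or $xRw$ by Lemma~\ref{lem:weak}. If $w=x$, then $wRy$. If $xRw$, then $w\in Z$, so $wR^+y$.
\end{proof}

The last paragraph is the point at which $\mathfrak{G}$ escapes. There $d\in\Diamond W$, the set $Z=R[d]=\{\infty\}$ has the maximal element $\infty$, but the successors of $\infty$ in $\omega$ are not successors of $d$, and (ii) fails.

\section{Adjoining an atom at a maximal point}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $A$ be a $\mathbf{wK4}$-algebra, $q\in A$, and $y\in X_A$ maximal in $q$. There is a modal algebra $B\supseteq A$, generated by $A$ and one element $e$, such that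
\begin{itemize}
\item[(1)] $B$ is isomorphic to a subalgebra of an ultrapower of $A$;
\item[(2)] every atom of $A$ is an atom of $B$;
\item[(3)] $e$ is an atom of $B$, and $e\le b$ for all $b\in y$; in particular $e\le q$;
\item[(4)] if $\alpha$ is an atom of $A$ with ${\uparrow}\alpha\,R\,y$, then $\alpha\le\Diamond e$.
\end{itemize}
\end{proposition}

Fix $A$, $q$ and $y$ for the whole section. A \emph{polynomial} is a term $\tau(u)$ built from one variable $u$ and constants for the elements of $A$ by $\neg$, $\vee$ and $\Diamond$. The elements of $B$ will be the values $\tau(e)$. As in Section~\ref{sec:example}, $e$ will be the class of a family of shrinking neighborhoods $e_F\in y$, and we must arrange that for each $\tau$ the element $\tau(e_F)$ eventually does not split $e_F$. Two features were absent from $\mathfrak{H}$. The point $y$ may have successors outside $\widehat{q}$ that do not lead back to $y$, so its small neighborhoods cannot be closed under all successors. And $y$ may lie in a large cluster of points that see each other, which a formula evaluated at $y$ will explore.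

\subsection{The cluster of $y$ and the region that sees $q$}

Put
\[
s=q\vee\Diamond q,\qquad C=\{c\in X_A:\ yR^+c\text{ and }cR^+y\}.
\]
We work with $s$ rather than $q$ because $C$ need not be contained in $\widehat{q}$, and because the complement of $\widehat{s}$ is closed under successors. Within $\widehat{s}$, the cluster $C$ is final.

\begin{lemma}\label{lem:cluster}
\begin{itemize}
\item[(a)] $\Diamond s\le s$.
\item[(b)] $C\subseteq\widehat{s}$.
\item[(c)] If $c,c'\in C$ and $c\ne c'$, then $cRc'$.
\item[(d)] If $c\in C$, $cRv$ and $v\in\widehat{s}$, then $v\in C$.
\end{itemize}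
\end{lemma}

\begin{proof}
(a) $\Diamond s=\Diamond q\vee\Diamond\Diamond q\le q\vee\Diamond q$.

(b) We have $q\in y$. If $c\in C$ and $c\ne y$, then $cRy$, so $\Diamond q\in c$.

(c) From $cR^+y$ and $yR^+c'$ we get $cR^+c'$.

(d) From $yR^+c$ and $cRv$ we get $yR^+v$; it remains to show $vR^+y$. Every $w\in\widehat{q}$ with $yR^+w$ satisfies $wR^+y$: either $w=y$, or $yRw$ and maximality applies. If $q\in v$, take $w=v$. If $\Diamond q\in v$, take $w\in\widehat{q}$ with $vRw$; then $yR^+w$, so $wR^+y$ and $vR^+y$.
\end{proof}

Part (d) is the only place where the maximality of $y$ is used. Part (a) disposes of the successors outside $\widehat{s}$: from there, nothing that happens below $s$ is visible.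

\begin{lemma}\label{lem:outside}
For every polynomial $\tau$ and every $b\le s$ in $A$, we have $\neg s\wedge\tau(b)=\neg s\wedge\tau(0)$.
\end{lemma}

\begin{proof}
We use induction on $\tau$. For $\tau=u$ both sides are $0$, and for a constant the two sides coincide. For the operations, it suffices to see that the meet of $\neg s$ with the result depends only on the meets of $\neg s$ with the arguments. We have $\neg s\wedge(a\vee a')=(\neg s\wedge a)\vee(\neg s\wedge a')$ and $\neg s\wedge\neg a=\neg s\wedge\neg(\neg s\wedge a)$. Finally $\Diamond a=\Diamond(s\wedge a)\vee\Diamond(\neg s\wedge a)$ and $\Diamond(s\wedge a)\le\Diamond s\le s$, so $\neg s\wedge\Diamond a=\neg s\wedge\Diamond(\neg s\wedge a)$.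
\end{proof}

\subsection{Finite approximations of the cluster}

Let $I$ be the set of finite Boolean subalgebras $F$ of $A$ with $s\in F$. A finitely generated Boolean algebra is finite, so every finite subset of $A$, and the union of any two members of $I$, is contained in a member of $I$. We call the atoms of $F$ its \emph{cells}, to keep them apart from the atoms of $A$. The sets $\widehat{\pi}$, for $\pi$ a cell of $F$, partition $X_A$, and each element of $F$ lies above $\pi$ or is disjoint from it. Let $J_F$ be the set of cells $\pi$ of $F$ with $\widehat{\pi}\cap C\neq\emptyset$, and let $\pi_F\in J_F$ be the cell with $\pi_F\in y$. Each $\pi\in J_F$ satisfies $\pi\le s$, because $s\in F$ and $\widehat{\pi}$ meets $\widehat{s}$ by Lemma~\ref{lem:cluster}(b). For $\pi,\pi'\in J_F$ write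
\[
\pi\to\pi'\iff cRc'\text{ for some }c\in C\cap\widehat{\pi}\text{ and }c'\in C\cap\widehat{\pi'}.
\]
Thus $(J_F,\to)$ is a finite image of $(C,R)$. It describes every point of $C$ correctly.

\begin{lemma}\label{lem:arrow}
Let $\pi,\pi'\in J_F$ and $c\in C\cap\widehat{\pi}$. Then $\Diamond\pi'\in c$ if and only if $\pi\to\pi'$.
\end{lemma}

\begin{proof}
If $\Diamond\pi'\in c$, then $cRv$ for some $v\in\widehat{\pi'}\subseteq\widehat{s}$, and $v\in C$ by Lemma~\ref{lem:cluster}(d); so $\pi\to\pi'$. Conversely let $\pi\to\pi'$. If $C\cap\widehat{\pi'}$ contains a point $c'\ne c$, then $cRc'$ by Lemma~\ref{lem:cluster}(c), so $\Diamond\pi'\in c$. Otherwise $C\cap\widehat{\pi'}=\{c\}$. Then $\pi=\pi'$, as both cells belong to $c$, and $\pi\to\pi'$ says $cRc$; again $\Diamond\pi'\in c$.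
\end{proof}

We now shrink the neighborhood $\bigvee J_F$ of $C$ twice. First we keep only the points that see the same cells of $J_F$ as the points of $C$ in their own cell. This has to be imposed explicitly: the elements $\Diamond\pi'$ depend on $F$ and need not belong to $F$, so cells do not decide them. Then we remove the points with a successor in $\widehat{s}$ that has been discarded. With $\pi'$ ranging over $J_F$, define elements of $A$ by
\[
Q_F=\bigvee_{\pi\in J_F}\Bigl(\pi\wedge\bigwedge_{\pi\to\pi'}\Diamond\pi'\wedge\bigwedge_{\pi\not\to\pi'}\neg\Diamond\pi'\Bigr),
\qquad
P_F=Q_F\wedge\neg\Diamond(s\wedge\neg Q_F),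
\qquad
e_F=P_F\wedge\pi_F .
\]
Then $e_F\le P_F\le Q_F\le\bigvee J_F\le s$.

\begin{example}
In $\mathfrak{H}$ take $q=W$ and $y=\infty$, so $s=W$ and $C=\{\infty\}$. Let $F$ be generated by $\{0\},\dots,\{2n\},\{d\}$. Then $J_F=\{\pi_F\}$ with $\pi_F=U_{2n+1}$ and $\pi_F\to\pi_F$. We get $Q_F=U_{2n+1}\cap\Diamond U_{2n+1}=U_{2n+1}$, the neighborhood that failed in Section~\ref{sec:example}, and $e_F=P_F=U_{2n+1}\setminus\{0,\dots,2n+1\}=U_{2n+2}$, a neighborhood that succeeded.
\end{example}

\begin{lemma}\label{lem:P}
Let $F\in I$.
\begin{itemize}
\item[(a)] If $\pi,\pi'\in J_F$ and $z\in\widehat{Q_F}\cap\widehat{\pi}$, then $\Diamond\pi'\in z$ if and only if $\pi\to\pi'$.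
\item[(b)] $C\subseteq\widehat{P_F}$; in particular $e_F\in y$.
\item[(c)] If $z\in\widehat{P_F}$, $zRv$ and $v\in\widehat{s}$, then $v\in\widehat{P_F}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Distinct cells are disjoint, so the disjunct of $Q_F$ that belongs to $z$ is the one indexed by $\pi$.

(b) Each $c\in C$ contains a cell $\pi$ of $F$, and $\pi\in J_F$. By Lemma~\ref{lem:arrow}, $c$ contains the disjunct of $Q_F$ indexed by $\pi$. So $C\subseteq\widehat{Q_F}$. If $c\in C$, every successor of $c$ in $\widehat{s}$ lies in $C\subseteq\widehat{Q_F}$ by Lemma~\ref{lem:cluster}(d), so $\Diamond(s\wedge\neg Q_F)\notin c$ by (J2).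

(c) Since $\Diamond(s\wedge\neg Q_F)\notin z$, no successor of $z$ lies in $\widehat{s}\setminus\widehat{Q_F}$; in particular $v\in\widehat{Q_F}$. Suppose $\Diamond(s\wedge\neg Q_F)\in v$, say $vRw$ with $w\in\widehat{s}\setminus\widehat{Q_F}$. Then $w\ne z$ because $z\in\widehat{Q_F}$, so $zRw$ by Lemma~\ref{lem:weak}, a contradiction.
\end{proof}

Part (c) is the counterpart of Lemma~\ref{lem:cluster}(d) for the clopen set $\widehat{P_F}$. Removing the points with a discarded successor could in general create new points with a discarded successor; weak transitivity makes one round of removal enough.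

\subsection{Homogeneity}

We need that $\tau(e_F)$ does not split $e_F=P_F\wedge\pi_F$ for large $F$. An induction on $\tau$ must prove more, because in the step for $\Diamond$ a point of $\widehat{e_F}$ passes to successors in the other cells of $J_F$. Say that $G\in I$ \emph{settles} the polynomial $\tau$ if for all $F\in I$ with $F\supseteq G$ and all $\pi\in J_F$,
\[
P_F\wedge\pi\le\tau(e_F)\qquad\text{or}\qquad P_F\wedge\pi\le\neg\tau(e_F).
\]
If $G$ settles $\tau$, then so does every member of $I$ containing $G$.

\begin{lemma}\label{lem:homog}
Every polynomial is settled by some member of $I$.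
\end{lemma}

\begin{proof}
We use induction on $\tau$. For $\tau=u$ every $G$ works: $P_F\wedge\pi_F=e_F$, and $P_F\wedge\pi\le\neg e_F$ for $\pi\ne\pi_F$. For a constant $a$ take $G\ni a$; the cells of $F\supseteq G$ lie below $a$ or $\neg a$. If $G$ settles $\sigma$, it settles $\neg\sigma$. If $G_1$ settles $\sigma_1$ and $G_2$ settles $\sigma_2$, then any $G\supseteq G_1\cup G_2$ settles $\sigma_1\vee\sigma_2$: the element $P_F\wedge\pi$ lies below one of $\sigma_1(e_F),\sigma_2(e_F)$, or below both complements.

Let $\tau=\Diamond\sigma$. Successors inside $\widehat{s}$ will be controlled by Lemma~\ref{lem:P}. Successors outside $\widehat{s}$ are controlled by the element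
\[
g=\Diamond\bigl(\neg s\wedge\sigma(0)\bigr),
\]
which does not depend on $F$ and, as $e_F\le s$, equals $\Diamond(\neg s\wedge\sigma(e_F))$ for every $F\in I$ by Lemma~\ref{lem:outside}. Let $G\in I$ settle $\sigma$ and contain $g$. Let $F\supseteq G$, $\pi\in J_F$, and $z,z'\in\widehat{P_F}\cap\widehat{\pi}$ with $\Diamond\sigma(e_F)\in z$. We show $\Diamond\sigma(e_F)\in z'$; by (J1) this proves that $G$ settles $\Diamond\sigma$. Choose $v$ with $zRv$ and $\sigma(e_F)\in v$.

\emph{Case $v\in\widehat{s}$.} By Lemma~\ref{lem:P}(c), $v\in\widehat{P_F}$, so $v\in\widehat{\pi'}$ for some $\pi'\in J_F$. The point $v$ shows $P_F\wedge\pi'\wedge\sigma(e_F)\ne0$, and $G$ settles $\sigma$, so $P_F\wedge\pi'\le\sigma(e_F)$. Since $\Diamond\pi'\in z$, Lemma~\ref{lem:P}(a) applied to $z$ gives $\pi\to\pi'$, and applied to $z'$ gives $\Diamond\pi'\in z'$. Pick $v'\in\widehat{\pi'}$ with $z'Rv'$. As $\pi'\le s$, Lemma~\ref{lem:P}(c) gives $v'\in\widehat{P_F}$. Hence $P_F\wedge\pi'\in v'$, so $\sigma(e_F)\in v'$ and $\Diamond\sigma(e_F)\in z'$.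

\emph{Case $v\notin\widehat{s}$.} Then $\neg s\wedge\sigma(e_F)\in v$, so $g\in z$. Since $g\in F$ and the cell $\pi$ of $F$ also belongs to $z$, we get $\pi\le g$, so $g\in z'$. Finally $g=\Diamond(\neg s\wedge\sigma(e_F))\le\Diamond\sigma(e_F)$.
\end{proof}

\subsection{Passage to the ultrapower}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
For $G\in I$ let $I_G=\{F\in I:F\supseteq G\}$. Any finitely many of these sets have a common element, so there is an ultrafilter $\mathcal{U}$ on $I$ containing every $I_G$. Let $e=[e_F]\in A^I/\mathcal{U}$ and let $B$ be the subalgebra of $A^I/\mathcal{U}$ generated by $A\cup\{e\}$. Then (1) holds, and (2) follows from (M3) and (M1).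

(3) By Lemma~\ref{lem:P}(b), $e_F\in y$, so $e_F\ne0$ for all $F$, and $e\neq0$. Every element of $B$ has the form $\tau(e)=[\tau(e_F)]$ for a polynomial $\tau$. Let $G$ settle $\tau$. Taking $\pi=\pi_F$, we see that every $F\in I_G$ satisfies $e_F\le\tau(e_F)$ or $e_F\le\neg\tau(e_F)$. By (M3), $e\le\tau(e)$ or $e\le\neg\tau(e)$. So $e$ is an atom of $B$. Let $b\in y$ and choose $G\in I$ with $b\in G$. For $F\in I_G$, both $b$ and the cell $\pi_F$ belong to $F\cap y$, so $e_F\le\pi_F\le b$. Hence $e\le b$.

(4) If ${\uparrow}\alpha\,R\,y$, then $e_F\in y$ gives $\Diamond e_F\in{\uparrow}\alpha$, that is, $\alpha\le\Diamond e_F$, for every $F$. Hence $\alpha\le\Diamond e$.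
\end{proof}

\section{Proofs of the main theorems}\label{sec:iterate}

Proposition~\ref{prop:step} repairs one instance of (D1) or (D2) and creates new elements, hence new instances. We repair all instances of a given algebra in a transfinite chain and repeat this $\omega$ times. A repair is permanent because atoms stay atoms.

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
Let $E$ be a $\mathbf{wK4}$-algebra. A \emph{task} of $E$ is either an element $q\in E\setminus\{0\}$ or a pair $(\alpha,q)$, where $\alpha$ is an atom of $E$, $q\in E$ and $\alpha\le\Diamond q$. List the tasks as $(T_\xi)_{\xi<\kappa}$ with $\kappa$ a cardinal; then $\kappa\le|E|+\aleph_0$. We build an increasing chain $(E_\xi)_{\xi\le\kappa}$ of algebras such that $E_0=E$, each $E_\xi$ satisfies the universal sentences true in $E$, and each atom of $E_\eta$ is an atom of $E_\xi$ for $\eta\le\xi$. In particular each $E_\xi$ is a $\mathbf{wK4}$-algebra. At limit ordinals take unions; both properties persist by (M2). Given $E_\xi$, choose a point $y\in X_{E_\xi}$ as follows.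
\begin{itemize}
\item If $T_\xi=q$, let $y$ be maximal in $q$, by Lemma~\ref{lem:max}(i).
\item If $T_\xi=(\alpha,q)$, then $\alpha$ is an atom of $E_\xi$ and $\Diamond q\in{\uparrow}\alpha$; let $y$ be maximal in $q$ with ${\uparrow}\alpha\,R\,y$, by Lemma~\ref{lem:max}(ii).
\end{itemize}
Let $E_{\xi+1}$ be the algebra given by Proposition~\ref{prop:step} for $E_\xi$, $q$ and $y$. It satisfies the universal sentences true in $E_\xi$ by clause (1), (M1) and (M3), and it keeps the atoms by clause (2). Put $E'=E_\kappa$. By clauses (3) and (4), every nonzero $q\in E$ lies above an atom of $E'$, and for every task $(\alpha,q)$ of $E$ there is an atom $e\le q$ of $E'$ with $\alpha\le\Diamond e$. Since $E'$ is generated by $E$ and at most $\kappa$ further elements, $|E'|\le|E|+\aleph_0$.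

Now let $A_0=A$, $A_{n+1}=A_n'$ and $D=\bigcup_nA_n$. Then $|D|\le|A|+\aleph_0$, and by (M2) the algebra $D$ satisfies the universal sentences true in $A$ and every atom of an $A_n$ is an atom of $D$. A nonzero $q\in D$ lies in some $A_n$, hence above an atom of $A_{n+1}$, which is an atom of $D$; this is (D1). Let $\alpha$ be an atom of $D$ with $\alpha\le\Diamond q$, and take $n$ with $\alpha,q\in A_n$. By (M1), $\alpha$ is an atom of $A_n$, so $(\alpha,q)$ is a task of $A_n$, and there is an atom $e\le q$ of $A_{n+1}$, hence of $D$, with $\alpha\le\Diamond e$; this is (D2). By Lemma~\ref{lem:ca}, $D$ is atomic and completely additive.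
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
Members of $\Lambda$ are valid on all discrete frames validating $\Lambda$, so it suffices to prove the second statement. Let $\varphi\notin\Lambda$, and let $A$ be the Lindenbaum--Tarski algebra of $\Lambda$ over countably many variables. It is a countable $\mathbf{wK4}$-algebra that validates $\Lambda$ and refutes $\varphi$; in particular $0\ne1$. Take $D\supseteq A$ as in Theorem~\ref{thm:embed}; it is countable, and discrete by Lemma~\ref{lem:ca}. It validates $\Lambda$ because validity of a formula is a universal sentence, and it refutes $\varphi$ under the assignment that refutes $\varphi$ in $A$. The frame of Lemma~\ref{lem:frame} for $D$ is a countable discrete frame with countably many admissible sets that validates $\Lambda$ and refutes $\varphi$.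
\end{proof}

For an infinite set $\Gamma$ we need one atom below infinitely many elements. This is where it matters that discreteness is a first-order property.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $A$ be the Lindenbaum--Tarski algebra of $\Lambda$ over the given set of variables, and take $D\supseteq A$ as in Theorem~\ref{thm:embed}. As before, $D$ is discrete and validates $\Lambda$. Expand the language of modal algebras by constants for the elements of $D$ and one more constant $c$. Let $\Sigma$ consist of all first-order sentences with constants from $D$ that are true in $D$, the sentence ``$c$ is an atom'', and the sentences $c\le[\gamma]$ for $\gamma\in\Gamma$. A finite subset of $\Sigma$ involves a finite $\Gamma_0\subseteq\Gamma$. By consistency $[\bigwedge\Gamma_0]\ne0$, so by (D1) the finite subset holds in $D$ when $c$ is an atom below $[\bigwedge\Gamma_0]$. By the compactness theorem of first-order logic, $\Sigma$ has a model. This is a modal algebra $D'\supseteq D$ that satisfies the same first-order sentences as $D$ and has an atom $c$ with $c\le[\gamma]$ for all $\gamma\in\Gamma$. So $D'$ satisfies (D1) and (D2) and validates $\Lambda$.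 In the discrete frame of Lemma~\ref{lem:frame} for $D'$, give each variable $p$ the value $\mathrm{At}([p])$, computed in $D'$. Since $a\mapsto\mathrm{At}(a)$ is an isomorphism, each formula $\psi$ receives the value $\mathrm{At}([\psi])$, and the point $c$ satisfies every $\gamma\in\Gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $m\le1$ we have $\mathbf{Tr}_m\supseteq\mathbf{Tr}_1=\mathbf{wK4}$, so all normal extensions of $\mathbf{Tr}_m$ are di-complete by Theorem~\ref{thm:complete}. The logic $L$ of Proposition~\ref{prop:counter} is di-incomplete and contains $\Diamond^3p\to\Diamond^2p$. This formula implies the axiom $\Diamond^3p\to p\vee\Diamond p\vee\Diamond^2p$ of $\mathbf{Tr}_2$, so $L\supseteq\mathbf{Tr}_2\supseteq\mathbf{Tr}_m$ for all $m\ge2$.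
\end{proof}

\begin{thebibliography}{1}

\bibitem{discrete}
\emph{The Importance Of Being Discrete}, \texttt{https://eprints.illc.uva.nl/id/document/671}.

\end{thebibliography}
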